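\title{The overlapping cycles shuffle mixes in order $n^3\log n$ steps}

\begin{abstract}
In the overlapping cycles shuffle of $n$ cards one moves, at each step, either the card in position $n-k$ or the bottom card to the top, with probability $1/2$ each. We prove that for every odd $k$ with $1\le k\le n-2$ the total variation mixing time is at most $4\cdot10^6\,n^3\log n$. Together with a known lower bound this shows that the mixing time has order $n^3\log n$ when $k$ is bounded, as conjectured in \cite{MCS}. We also prove the bound $C\,n^3\log n\,\min\{1,\frac1k+\frac{k^2}{n^2}\}$, so that, for $k=o(n)$, the order $n^3\log n$ occurs only if $k$ is bounded. The method measures how much $L^2$-norm the non-reversible chain loses over a block of about $n$ steps. If little is lost, the two moves are nearly indistinguishable at each step, and this forces near-invariance under certain 3-cycles, which can be transported around the deck almost without cost.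
\end{abstract}

\section{Introduction}

\subsection{The shuffle}

A deck of $n$ cards has positions $1,\dots,n$ from top to bottom. Fix an integer $k$ with $1\le k\le n-2$ and put $m=n-k$. The \emph{overlapping cycles shuffle} is the Markov chain $(X_t)$ on the $n!$ orderings of the deck which at each step, independently of the past, makes one of two moves with probability $\frac12$ each:
\begin{itemize}
\item move $a$: the card in position $m=n-k$ is removed and placed on top;
\item move $b$: the card in position $n$ is removed and placed on top.
\end{itemize}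
On positions, $a$ is an $m$-cycle and $b$ is an $n$-cycle. When $k$ is odd their signs differ; when $k$ is even the signs agree and, if orderings are identified with permutations, the chain is at each time confined to one coset of the alternating group $A_n$. We therefore assume $k$ odd when we speak of mixing on the whole group. The bounds on $k$ are natural too: for $k=0$ the two moves coincide, and for $k=n-1$ the move $a$ is the identity, so that only the powers of one $n$-cycle can occur.

Let $U$ be the uniform distribution and let
\[
\tau_{\rm mix}=\min\Big\{t:\ \max_{x}\big\|\mathbb P(X_t\in\cdot\mid X_0=x)-U\big\|_{TV}\le\tfrac14\Big\}.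
\]

\subsection{What to expect}

Follow a single card from position $1$. It reaches position $m$ after $m-1$ steps, whatever the moves. The next move returns it to the top if it is $a$, and drops it to position $m+1$ if it is $b$. Once below position $m$, the card stays put under $a$ and descends by one under $b$, so it needs exactly $k$ further $b$'s to come back to the top. Thus a round trip takes $m+\xi G$ steps, where $\xi$ is a fair coin in $\{0,1\}$ and $G$, independent of $\xi$, is the number of fair tosses needed for $k$ heads. Since $G$ has mean $2k$ and variance $2k$, the round trip has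
\[
\text{mean } m+k=n,\qquad \text{variance } \tfrac12\cdot2k+\tfrac14(2k)^2=k(k+1).
\]
In $t$ steps there are about $t/n$ round trips, so the phase of the card on a circle of length $n$ acquires variance about $k(k+1)t/n$. The lowest Fourier mode of the phase should then decay like $\exp(-2\pi^2k(k+1)t/n^3)$. There are $n$ cards, and one expects the deck to be mixed only when this quantity is about $n^{-1/2}$, that is, when $t\approx n^3\log n/(4\pi^2k(k+1))$.

This is only a heuristic, but it reproduces exactly the known lower bound, quoted in \cite{MCS}: for $k=o(n)$, as $n\to\infty$,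
\begin{equation}\label{eq:lower}
\tau_{\rm mix}\ \ge\ (1+o(1))\,\frac{1}{4\pi^2k(k+1)}\,n^3\log n .
\end{equation}
It was conjectured there that for $k=O(1)$ this is the true order of mixing. We prove this.

\subsection{Results}

Throughout, $n\ge3$ and $\log$ is the natural logarithm.

\begin{theorem}\label{thm:main}
For every odd $k$ with $1\le k\le n-2$,
\[
\tau_{\rm mix}\le 4\cdot10^6\,n^3\log n .
\]
Consequently, if $k=k(n)$ is odd and $k=O(1)$, then $\tau_{\rm mix}=\Theta(n^3\log n)$ as $n\to\infty$.
\end{theorem}

The second sentence follows from the first and \eqref{eq:lower}: if $k\le K$ for all $n$, then $\tau_{\rm mix}\ge(1+o(1))\frac{1}{4\pi^2K(K+1)}n^3\log n$.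

\begin{theorem}\label{thm:refined}
There is an absolute constant $C$ such that for all odd $k$ with $1\le k\le n-2$,
\[
\tau_{\rm mix}\le C\,n^3\log n\ \min\Big\{1,\ \frac1k+\frac{k^2}{n^2}\Big\}.
\]
\end{theorem}

\begin{corollary}\label{cor:iff}
Let $k=k(n)=o(n)$ be odd. Then $\tau_{\rm mix}=\Theta(n^3\log n)$ if and only if $k=O(1)$.
\end{corollary}

\begin{proof}
If $k=O(1)$, use Theorem~\ref{thm:main}. Otherwise $k\to\infty$ along a subsequence, along which $\frac1k+\frac{k^2}{n^2}\to0$. By Theorem~\ref{thm:refined}, $\tau_{\rm mix}=o(n^3\log n)$ along it.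
\end{proof}

\begin{theorem}\label{thm:even}
Let $k$ be even, $1\le k\le n-2$. At every time $s\ge4\cdot10^6\,n^3\log n$, and for every starting order, the law of $X_s$ is within total variation distance $1/4$ of the uniform distribution on the coset of $A_n$ to which $X_s$ is confined.
\end{theorem}

For $1\ll k\le n^{2/3}$ the bounds \eqref{eq:lower} and Theorem~\ref{thm:refined} are of orders $n^3\log n/k^2$ and $n^3\log n/k$. The present argument determines neither the exact power of $k$ nor the leading constant for bounded $k$.

\subsection{The idea}\label{sec:idea}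

Let $P=\frac12(U_a+U_b)$ be the transition operator, where $U_a,U_b$ are the unitary operators of the two moves. The chain is not reversible, and a single step tells us little: $P^*P=\frac14(2I+U_{a^{-1}b}+U_{b^{-1}a})$ involves only the one permutation $a^{-1}b$ and its inverse, and every function invariant under it loses no norm in one step. We therefore look at a block of $N=7n$ steps. Starting from a function $f$, put $v_N=f$ and $v_i=Pv_{i+1}$. The parallelogram law says that the squared norm lost in passing from $v_{i+1}$ to $v_i$ is $d_i^2$, where $d_i=\frac12\|(U_a-U_b)v_{i+1}\|$. If the block loses little norm in total, then at each step the moves $a$ and $b$ have nearly the same effect. Hence two short words of the same length in $a,b$ have nearly the same effect, and $v_i$ is almost invariant under the quotient of two such words. The quotient $(abb)(bab)^{-1}=aba^{-1}b^{-1}$ turns out to be a 3-cycle on the positions $m-1,m,n$, for every $k$.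

The rest is transport. Near-invariance of $v_0$ under a 3-cycle on a set $T$ of positions can be deduced from near-invariance of $v_t$ under a 3-cycle on the set to which $t$ moves carry $T$. While $T$ lies above position $m$ both moves carry it the same way, and transport costs nothing. When $T$ reaches position $m$ or lies below it, the two moves act differently. We can then either average over the moves, which is still free but leaves the destination random, or prescribe the move at a step $i$, which costs $2d_i$. Combining these, we control the 3-cycles on all triples of consecutive positions, with squared energies adding up to at most an absolute constant times the total loss $\sum d_i^2$ (Section~\ref{sec:energy}). Routing an arbitrary 3-cycle through consecutive ones costs a factor $n$ and gives a comparison with random transpositions (Section~\ref{sec:comparison}), whose eigenvalues are known explicitly (Section~\ref{sec:mixing}). The three factors of $n$ in the result are: the block length, the routing cost, and the inverse spectral gap of random transpositions.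

\section{Loss, energy and transport}\label{sec:setup}

\subsection{Conventions}

Until Section~\ref{sec:mixing} the parity of $k$ plays no role. We have $2\le m\le n-1$. As permutations of positions,
\[
a:\ j\mapsto j+1\ (j<m),\quad m\mapsto1,\quad j\mapsto j\ (j>m);\qquad
b:\ j\mapsto j+1\ (j<n),\quad n\mapsto1 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\node (p1) at (0,0) {$1$};
\node (p2) at (1.3,0) {$2$};
\node (pd) at (2.6,0) {$\cdots$};
\node (pm) at (3.9,0) {$m$};
\node (pm1) at (5.6,0) {$m{+}1$};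
\node (pe) at (7.3,0) {$\cdots$};
\node (pn) at (8.8,0) {$n$};
\draw[->] (p1) -- (p2);
\draw[->] (p2) -- (pd);
\draw[->] (pd) -- (pm);
\draw[->] (pm) -- node[above] {$b$} (pm1);
\draw[->] (pm1) -- node[above] {$b$} (pe);
\draw[->] (pe) -- node[above] {$b$} (pn);
\draw[->] (pm) to[bend right=35] node[above] {$a$} (p1);
\draw[->] (pn) to[bend left=28] node[below] {$b$} (p1);
\end{tikzpicture}
\caption{Motion of a card. Unlabeled arrows are followed under both moves. At positions $m+1,\dots,n$ the move $a$ leaves the card where it is. Above position $m$ all cards advance in step; the moves differ only at positions $m,\dots,n$.}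
\label{fig:track}
\end{figure}

Permutations are multiplied from left to right: $\gamma\delta$ means first $\gamma$, then $\delta$. The image of $q$ under $\gamma$ is $q^\gamma$, and $T^\gamma$ is the image of a set $T$. An ordering $x$ is a bijection from positions to cards, and $x\cdot\gamma$ is the ordering in which the card at each position $q$ has moved to position $q^\gamma$. On the space $L^2$ of complex functions on the set of orderings, with counting measure, put $(U_\gamma f)(x)=f(x\cdot\gamma)$. Then $U_\gamma U_\delta=U_{\gamma\delta}$, each $U_\gamma$ is unitary, and the transition operator is $P=\frac12(U_a+U_b)$.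

For permutations $s,\gamma$ write $s^\gamma=\gamma^{-1}s\gamma$. Then $s\gamma=\gamma s^\gamma$, so
\begin{equation}\label{eq:commute}
U_sU_\gamma=U_\gamma U_{s^\gamma},\qquad (s^\gamma)^\delta=s^{\gamma\delta}.
\end{equation}
If $s$ is a 3-cycle on a set $T$, then $s^\gamma$ is a 3-cycle on $T^\gamma$.

\subsection{Loss and energy}

Put $N=7n$. Fix $f\in L^2$ and set
\[
v_N=f,\qquad v_i=Pv_{i+1},\qquad d_i=\tfrac12\|(U_a-U_b)v_{i+1}\|\qquad(0\le i<N),
\]
and $h=v_0=P^Nf$. By the parallelogram law and unitarity, $\|v_i\|^2+d_i^2=\frac12(\|U_av_{i+1}\|^2+\|U_bv_{i+1}\|^2)=\|v_{i+1}\|^2$. Hence the total loss over the block is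
\begin{equation}\label{eq:loss}
D:=\sum_{i=0}^{N-1}d_i^2=\|f\|^2-\|P^Nf\|^2 .
\end{equation}
The \emph{energy} of a permutation $s$ at time $i$ is
\[
e_i(s)=\|(I-U_s)v_i\| ;
\]
it measures how far $v_i$ is from being invariant under $s$. Clearly $e_i(s^{-1})=e_i(s)$. Since $I-U_sU_t=(I-U_s)+U_s(I-U_t)$,
\begin{equation}\label{eq:subadd}
e_i(st)\le e_i(s)+e_i(t).
\end{equation}
The two 3-cycles on a 3-set $T$ are inverse to each other, so they have the same energy, which we denote $e_i(T)$.

\subsection{Three rules}

The following rules relate energies at different times. Here and in the rest of the paper, statements about energies at a general time $i$ are made under the assumption that all $v_u$ involved have $0\le u\le N$.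

\begin{lemma}\label{lem:rules}
\textup{(i) Free steps.} For every permutation $s$,
\[
e_i(s)^2\le\tfrac12e_{i+1}(s^a)^2+\tfrac12e_{i+1}(s^b)^2 .
\]
Consequently, if $\gamma_1,\gamma_2,\dots$ are independent and uniform on $\{a,b\}$ and $\tau\le N-i$ is a stopping time for this sequence, then $e_i(s)^2\le\mathbb E\big[e_{i+\tau}(s^{\gamma_1\cdots\gamma_\tau})^2\big]$. In particular, if $T$ is a 3-set with $T^a=T^b=T'$, then $e_i(T)\le e_{i+1}(T')$.

\textup{(ii) Forced steps.} For $\gamma\in\{a,b\}$, $\ e_i(s)\le e_{i+1}(s^\gamma)+2d_i$.

\textup{(iii) Two words.} If $w,w'$ are words of length $3$ in $a,b$, then $e_i(ww'^{-1})\le2\delta_i$, where $\delta_i=d_i+d_{i+1}+d_{i+2}$.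
\end{lemma}

\begin{proof}
(i) By \eqref{eq:commute}, $(I-U_s)v_i=\frac12\sum_{\gamma\in\{a,b\}}U_\gamma(I-U_{s^\gamma})v_{i+1}$, and the first claim follows from convexity of $\|\cdot\|^2$. Put $M_t=e_{i+t}(s^{\gamma_1\cdots\gamma_t})^2$ for $0\le t\le N-i$. The first claim, at time $i+t$ and for the permutation $s^{\gamma_1\cdots\gamma_t}$, says $M_t\le\mathbb E[M_{t+1}\mid\gamma_1,\dots,\gamma_t]$. So $M$ is a submartingale, and $M_0\le\mathbb EM_\tau$ by optional stopping. If $s$ is a 3-cycle on $T$ and $T^a=T^b=T'$, then $s^a$ and $s^b$ are both 3-cycles on $T'$, and the two energies on the right of the first claim equal $e_{i+1}(T')$.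

(ii) We have $\|v_i-U_\gamma v_{i+1}\|=d_i$ and $\|I-U_s\|\le2$. Moreover, $(I-U_s)U_\gamma v_{i+1}=U_\gamma(I-U_{s^\gamma})v_{i+1}$ has norm $e_{i+1}(s^\gamma)$.

(iii) Let $w=\gamma_1\gamma_2\gamma_3$. By unitarity,
\[
\|v_i-U_wv_{i+3}\|\le\|v_i-U_{\gamma_1}v_{i+1}\|+\|v_{i+1}-U_{\gamma_2}v_{i+2}\|+\|v_{i+2}-U_{\gamma_3}v_{i+3}\|=\delta_i ,
\]
and likewise for $w'$. Since $U_w=U_{ww'^{-1}}U_{w'}$,
\[
\|v_i-U_{ww'^{-1}}v_i\|\le\|v_i-U_wv_{i+3}\|+\|U_{ww'^{-1}}(U_{w'}v_{i+3}-v_i)\|\le2\delta_i.\qedhere
\]
\end{proof}

Free steps cost nothing, but we cannot choose the move. Forced steps let us choose, at the price $2d_i$. A \emph{free deterministic} step is one where both moves have the same effect on $T$, as happens whenever $T\subset\{1,\dots,m-1\}$. A long run of forced steps is expensive: if $r$ steps are forced, then Cauchy--Schwarz bounds the square of the cost only by $4r\sum d_u^2$. So one must force rarely.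

\subsection{Two cheap 3-cycles}

Rule (iii) provides the starting point, once we have two words of equal length whose quotient is a small permutation. Words of length one do not suffice in general: $ab^{-1}$ is the $(k+1)$-cycle $m\mapsto n\mapsto n-1\mapsto\dots\mapsto m+1\mapsto m$, which moves many positions when $k$ is large. Words of length three give a 3-cycle for every $k$.

\begin{lemma}\label{lem:ground}
\textup{(a)} The permutation $\sigma=aba^{-1}b^{-1}$ is the 3-cycle $m-1\mapsto m\mapsto n\mapsto m-1$, and $e_i(\{m-1,m,n\})\le2\delta_i$.

\textup{(b)} If $m\ge3$, then $\sigma'=b\sigma b^{-1}$ is the 3-cycle $m-2\mapsto m-1\mapsto n-1\mapsto m-2$, with $e_i(\sigma')\le2\delta_i$, and $e_i(\{m-2,m-1,m\})\le8\delta_i$. If moreover $k=1$, then $e_i(\{m-2,m-1,m\})\le2\delta_i$.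
\end{lemma}

\begin{proof}
(a) Apply $a,b,a^{-1},b^{-1}$ in succession, using $2\le m\le n-1$:
\[
\begin{array}{ll}
m-1\to m\to m+1\to m+1\to m, & \\
m\to1\to2\to1\to n, & \\
n\to n\to1\to m\to m-1, & \\
j\to j+1\to j+2\to j+1\to j & \text{for } j<m-1,\\
j\to j\to j+1\to j+1\to j & \text{for } m<j<n.
\end{array}
\]
This is the stated 3-cycle. Since $\sigma=(abb)(bab)^{-1}$, Lemma~\ref{lem:rules}(iii) applies.

(b) Since $\sigma'=\sigma^{b^{-1}}$, it is obtained from $\sigma$ by applying $b^{-1}$ to the three points, which gives the stated 3-cycle. Also $\sigma'=(bab)(bba)^{-1}$, so $e_i(\sigma')\le2\delta_i$. If $k=1$, then $n-1=m$ and $\sigma'$ is a 3-cycle on $\{m-2,m-1,m\}$.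

Let $k\ge2$. Then $n-1>m$, and the supports of $\sigma$ and $\sigma'$ meet only in $z=m-1$. We take a commutator. In general, let $x=(z\;u\;w)$ be a 3-cycle and $y$ a 3-cycle whose support meets $\{z,u,w\}$ only in $z$. Then $x^{-1}y^{-1}xy=x^{-1}x^y$ with $x^y=(z^y\;u\;w)$, and applying $x^{-1}$ and then $x^y$ gives
\[
z\to w\to z^y,\qquad z^y\to z^y\to u,\qquad u\to z\to z,\qquad w\to u\to w ,
\]
all other points being fixed. Since $u=z^x$, the commutator is the 3-cycle $(z\;z^y\;z^x)$. With $x=\sigma$ and $y=\sigma'^{-1}$ we have $z^x=m$ and $z^y=m-2$, so it is a 3-cycle on $\{m-2,m-1,m\}$. It is a product of four factors, each of energy at most $2\delta_i$, and \eqref{eq:subadd} gives the bound $8\delta_i$.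
\end{proof}

\section{The case $k=1$}\label{sec:k1}

For $1\le j\le n-2$ let $T_j=\{j,j+1,j+2\}$. Our aim is to bound $\sum_je_0(T_j)^2$ by a constant times $D$. For $k=1$, where $m=n-1$, everything needed is already at hand.

Take first $n=4$. Then $a$ is the cycle $1\mapsto2\mapsto3\mapsto1$, $b$ is $1\mapsto2\mapsto3\mapsto4\mapsto1$, and Lemma~\ref{lem:ground} produces $\sigma=(2\;3\;4)$ and $\sigma'=(1\;2\;3)$. So both consecutive triples are cheap at time $0$: $e_0(T_1),e_0(T_2)\le2\delta_0$. For $n=5$ we get $T_3=\{m-1,m,n\}$ and $T_2=\{m-2,m-1,m\}$ in the same way, at every time. The triple $T_1=\{1,2,3\}$ is not produced directly, but both moves carry it to $T_2$. Hence $e_0(T_1)\le e_1(T_2)\le2\delta_1$: the triple waits one step and is then cheap.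

For general $n$ and $k=1$, the same argument gives $e_0(T_{n-2})\le2\delta_0$. For $j\le n-3$, after $n-3-j$ free deterministic steps $T_j$ has become $T_{n-3}=\{m-2,m-1,m\}$, so $e_0(T_j)\le2\delta_{n-3-j}$. Now $(2\delta_i)^2\le12(d_i^2+d_{i+1}^2+d_{i+2}^2)$. The triples $T_j$ with $j\le n-3$ reach $T_{n-3}$ at \emph{different} times $n-3-j$, so each $d_u^2$ is charged at most three times by them, and at most once more by $T_{n-2}$. Therefore
\[
\sum_{j=1}^{n-2}e_0(T_j)^2\le48\,D\qquad(k=1).
\]
This is the heart of the matter: each triple pays only for a bounded window of time, and the windows are spread out. For $k=1$ one may now pass to Section~\ref{sec:comparison}. For larger $k$ there are triples which meet the positions $m+1,\dots,n$, where the two moves act differently; these require forced steps and an averaging over genuinely random free steps.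

\section{Consecutive triples for general $k$}\label{sec:energy}

\begin{lemma}\label{lem:energy}
For all $1\le k\le n-2$,
\[
\sum_{j=1}^{n-2}e_0(T_j)^2\le7000\,D .
\]
\end{lemma}

We distinguish \emph{top} triples ($j\le m-2$), which lie in $\{1,\dots,m\}$, \emph{bottom} triples ($j\ge m+1$), and \emph{straddling} triples ($j\in\{m-1,m\}$). A bottom triple stays where it is under $a$ and moves down by one under $b$, until it reaches the last triple $T_{n-2}$. We first deal with $T_{n-2}$.

\begin{lemma}\label{lem:last}
Let $i\ge0$, $i+m+2<N$ and $W_i=\{i,i+1,i+2\}\cup\{i+m,i+m+1,i+m+2\}$. Then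
\[
e_i(T_{n-2})\le8\sum_{u\in W_i}d_u,\qquad\text{hence}\qquad e_i(T_{n-2})^2\le384\sum_{u\in W_i}d_u^2 .
\]
\end{lemma}

\begin{proof}
Let $m\ge3$. Force $b$ three times; this carries $T_{n-2}=\{n-2,n-1,n\}$ to $\{1,2,3\}$ and costs $2(d_i+d_{i+1}+d_{i+2})$. Then $m-3$ free deterministic steps lead to $\{m-2,m-1,m\}$ at time $i+m$, and Lemma~\ref{lem:ground}(b) bounds the remaining energy by $8\delta_{i+m}$.

Let $m=2$. Force $b$ twice; this carries $T_{n-2}$ to $\{n,1,2\}=\{m-1,m,n\}$ and costs $2(d_i+d_{i+1})$. Lemma~\ref{lem:ground}(a) bounds the rest by $2\delta_{i+2}$.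

The second inequality is Cauchy--Schwarz with $|W_i|\le6$.
\end{proof}

A bottom triple could be brought to $T_{n-2}$ by forcing $b$ at every step.

\begin{remark}\label{rem:bounded}
For bounded $k$ this suffices. For $m-1\le j\le n-2$ force $b$ exactly $r=n-2-j\le k-1$ times and apply Lemma~\ref{lem:last}; then $e_0(T_j)$ is at most $8$ times a sum of at most $k+5$ of the $d_u$, so $e_0(T_j)^2\le64(k+5)D$. There are $k$ such triples, and they contribute at most $64k(k+5)D$. A reader interested only in bounded $k$ and not in the constant may use this and the treatment of top triples below in place of Lemma~\ref{lem:bottom}.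
\end{remark}

For large $k$ forcing is too expensive. Instead we let the triple move freely: it reaches $T_{n-2}$ at a random time, without cost. What makes the sum over $j$ bounded is that, for one and the same sequence of moves, different bottom triples arrive at different times.

\begin{lemma}\label{lem:bottom}
Let $p\in\{0,1,2\}$, and let $m+1\le j\le n-2$ or $j=n-2$. Let $B_t$ be the number of $b$'s among the first $t$ of a sequence of independent uniform moves, and $\tau_j=\min\{t:B_t=n-2-j\}$. Then
\begin{equation}\label{eq:bottom}
e_p(T_j)^2\le384\sum_{i=p}^{p+4n}\mathbb P(p+\tau_j=i)\sum_{u\in W_i}d_u^2+448\,n\,e^{-n/2}D .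
\end{equation}
\end{lemma}

\begin{proof}
Make free steps from time $p$ and stop at $\min(\tau_j,4n)$. If $j=n-2$, then $\tau_j=0$. Otherwise, before time $\tau_j$ the triple is $T_{j'}$ with $j'=j+B_t\ge m+1$ and $j'+2<n$, so $a$ fixes it and $b$ carries it to $T_{j'+1}$.

If $\tau_j\le4n$, we have arrived at $T_{n-2}$ at time $i=p+\tau_j$. Since $i+m+2\le5n+3<7n=N$, Lemma~\ref{lem:last} applies and gives the first term.

If $\tau_j>4n$, then $j\ne n-2$, so $j\ge m+1\ge3$, and $B_{4n}<n-2-j\le n$. By Hoeffding's inequality, $\mathbb P(\mathrm{Bin}(4n,\frac12)\le2n-r)\le e^{-2r^2/(4n)}$; with $r=n$ we see that this event has probability at most $e^{-n/2}$. On it, force $b$ at most $n-2-j\le n-5$ times to reach $T_{n-2}$ and use Lemma~\ref{lem:last}. All indices used are at most $2+4n+(n-5)+(n-1)+2<N$, and no $d_u$ is used twice. So the energy at time $p+4n$ is at most $8\sum_{u<N}d_u$, whose square is at most $64\cdot7n\,D=448\,nD$.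

Lemma~\ref{lem:rules}(i) combines the two cases into \eqref{eq:bottom}.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:energy}]
\emph{Top triples.} Let $m\ge3$ and $1\le j\le m-2$. After $m-2-j$ free deterministic steps $T_j$ becomes $\{m-2,m-1,m\}$, so Lemma~\ref{lem:ground}(b) gives $e_0(T_j)^2\le64\,\delta_{m-2-j}^2\le192\sum_{r=0}^2d_{m-2-j+r}^2$. As $j$ varies each $d_u^2$ occurs at most three times, and the top triples contribute at most $576D$. For $m=2$ there are none.

\emph{Bottom triples.} Sum \eqref{eq:bottom} with $p=0$ over $m+1\le j\le n-2$. The event $\tau_j=i$ forces $B_i=n-2-j$, so for fixed $i$ these events are disjoint for different $j$, and $\sum_j\mathbb P(\tau_j=i)\le1$. Each $u$ lies in $W_i$ for at most six values of $i$. Hence the first terms add up to at most $384\cdot6\,D=2304D$. The second terms add up to at most $448\,n^2e^{-n/2}D\le973D$, because $n^2e^{-n/2}\le16e^{-2}<2.17$.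

\emph{Straddling triples.} Let $j\in\{m-1,m\}$ with $j\le n-2$. Put $j^*=\min(m+1,n-2)$ and force $b$ exactly $p=j^*-j\in\{0,1,2\}$ times; this carries $T_j$ to $T_{j^*}$, to which \eqref{eq:bottom} applies at time $p$. Since $e_0(T_j)\le2d_0+2d_1+e_p(T_{j^*})$, and since the double sum in \eqref{eq:bottom} is at most $D$ for a single $j$,
\[
e_0(T_j)^2\le2(2d_0+2d_1)^2+2e_p(T_{j^*})^2\le16D+2(384+448\cdot0.74)D\le1448D .
\]
Here we used $ne^{-n/2}\le2/e<0.74$. There are at most two such triples, and they contribute at most $2896D$.

Every $j\in\{1,\dots,n-2\}$ has been treated, and $576+2304+973+2896\le7000$.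
\end{proof}

\section{Comparison with random transpositions}\label{sec:comparison}

Let $Q=\binom n2^{-1}\sum_\tau U_\tau$, the sum being over all transpositions of positions. It is self-adjoint. We compare the loss $D$ with the quadratic form of $I-Q^2$ at $h=v_0$; the square appears because products of two transpositions are even, like 3-cycles.

\begin{lemma}\label{lem:Q}
Let $c$ be a 3-cycle on a uniformly random 3-subset of the positions. Then
\begin{equation}\label{eq:Q}
\langle h,(I-Q^2)h\rangle\le2\,\mathbb E_c\,e_0(c)^2 .
\end{equation}
\end{lemma}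

\begin{proof}
Let $\tau,\tau'$ be independent uniform transpositions. Since $\|(I-U_g)h\|^2=2\|h\|^2-2\,\mathrm{Re}\,\langle h,U_gh\rangle$ and $Q^2=\mathbb E\,U_{\tau\tau'}$,
\[
\langle h,(I-Q^2)h\rangle=\tfrac12\,\mathbb E\,e_0(\tau\tau')^2 .
\]
We condition on the number of common points of $\tau$ and $\tau'$. If $\tau=\tau'$, the product is the identity. If they share exactly one point, then $\tau\tau'$ is a uniform 3-cycle. If they are disjoint, then, with the two points of each labeled in random order,
\[
\tau\tau'=(\alpha\,\beta)(\gamma\,\delta)=(\alpha\,\beta)(\beta\,\gamma)\cdot(\beta\,\gamma)(\gamma\,\delta)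
\]
where $(\alpha,\beta,\gamma,\delta)$ is a uniform ordered 4-tuple of distinct positions. This is a product of two 3-cycles, on the sets $\{\alpha,\beta,\gamma\}$ and $\{\beta,\gamma,\delta\}$, each of which is a uniform 3-set. By \eqref{eq:subadd} and $(A+B)^2\le2A^2+2B^2$ the conditional expectation of $e_0(\tau\tau')^2$ is at most $4\,\mathbb E_ce_0(c)^2$. This bound holds in all three cases.
\end{proof}

It remains to write an arbitrary 3-cycle as a short product of 3-cycles on consecutive triples, using no triple often.

\begin{lemma}\label{lem:route}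
For every 3-cycle $c$, $\ e_0(c)^2\le4n\sum_je_0(T_j)^2$. Hence
\[
\langle h,(I-Q^2)h\rangle\le56000\,n\,D .
\]
\end{lemma}

\begin{proof}
Let $c$ be supported on the marked points $x<y<z$. We conjugate successively by 3-cycles on sets $T_j$, oriented so as to perform the indicated move, and let $x,y,z$ denote the current marked points.
\begin{itemize}
\item While $z\ge y+3$, move $z\to z-2$ using $T_{z-2}$. Its points are at least $y+1$, so $x$ and $y$ are not touched.
\item Then, while $x\le y-3$, move $x\to x+2$ using $T_x$. Its points are at most $y-1$, so $y$ and $z$ are not touched.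
\end{itemize}
Now $z\in\{y+1,y+2\}$ and $x\in\{y-1,y-2\}$. From here on $x,y,z$ denote these fixed positions.
\begin{itemize}
\item If $x=y-2$, conjugate by $y-2\mapsto y\mapsto y-1\mapsto y-2$, a 3-cycle on $T_{y-2}$. In either case the marked set is now $\{y-1,y,z\}$.
\item Then, if $z=y+2$, conjugate by $y\mapsto y+1\mapsto y+2\mapsto y$, a 3-cycle on $T_y$.
\end{itemize}
The marked set is now $T_{y-1}$. The indices $j$ of the triples used are of the forms $\ge y+1$ (decreasing by $2$), $\le y-3$ (increasing by $2$), $y-2$ and $y$; they are distinct, and none equals $y-1$. So $c=gtg^{-1}$, where $t$ is a 3-cycle on $T_{y-1}$ and $g$ is a product of at most $n-3$ 3-cycles on distinct $T_j$'s. The resulting word for $c$ has length at most $2n$ and uses each $T_j$ at most twice. By \eqref{eq:subadd} and Cauchy--Schwarz, $e_0(c)^2\le2n\cdot2\sum_je_0(T_j)^2$.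

The second claim follows from \eqref{eq:Q} and Lemma~\ref{lem:energy}, as $2\cdot4n\cdot7000=56000\,n$.
\end{proof}

\section{From the energy inequality to mixing}\label{sec:mixing}

We recall the facts about the symmetric group that we need. Under $\gamma\mapsto U_\gamma$ the space $L^2$ is the regular representation of $S_n$. So it is an orthogonal direct sum of isotypic components $V_\lambda$, indexed by the partitions $\lambda$ of $n$, with $\dim V_\lambda=(\dim\lambda)^2$, where $\dim\lambda$, the dimension of the irreducible representation, is the number of standard tableaux of shape $\lambda$. All $U_\gamma$, hence $P$ and $Q$, preserve each $V_\lambda$. The component $V_{(n)}$ consists of the constants, and $V_{(1^n)}$ is spanned by the sign function of $x$, with $U_\gamma\,\mathrm{sgn}=\mathrm{sgn}(\gamma)\,\mathrm{sgn}$. Since the set of transpositions is closed under conjugation, Schur's lemma and Frobenius' formula for the character at a transposition show that $Q$ acts on $V_\lambda$ as the scalar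
\[
r_\lambda=\binom n2^{-1}\sum_{\text{boxes of }\lambda}(\text{column}-\text{row}).
\]

\begin{proposition}\label{prop:mixing}
Let $N=7n$, and suppose that $\Gamma\ge1$ satisfies
\begin{equation}\label{eq:hyp}
\langle P^Nf,(I-Q^2)P^Nf\rangle\le\Gamma\,\big(\|f\|^2-\|P^Nf\|^2\big)\qquad\text{for all }f .
\end{equation}
Put $s_0=7n\lceil10\,\Gamma\,n\log n\rceil$.

\textup{(a)} If $k$ is odd, then $\tau_{\rm mix}\le s_0$.

\textup{(b)} If $k$ is even, then at every time $s\ge s_0$ and for every starting order the law of $X_s$ is within total variation distance $1/4$ of uniform on the coset of $A_n$ to which it is confined.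
\end{proposition}

\begin{proof}
\emph{Contraction on $V_\lambda$.} The sum of $\text{column}-\text{row}$ over row $i$ is at most $\lambda_i(\lambda_i-1)/2$, so the total is at most $n(\lambda_1-1)/2$ and $r_\lambda\le\frac{\lambda_1-1}{n-1}$. The conjugate partition satisfies $r_{\lambda'}=-r_\lambda$, hence $|r_\lambda|\le\frac{\max(\lambda_1,\lambda_1')-1}{n-1}$. With $j_\lambda=\min(n-\lambda_1,n-\lambda_1')$,
\[
1-r_\lambda^2\ge1-|r_\lambda|\ge\frac{j_\lambda}{n-1}\ge\frac{j_\lambda}n .
\]
For $f\in V_\lambda$, \eqref{eq:hyp} reads $(1+\xi)\|P^Nf\|^2\le\|f\|^2$ with $\xi=(1-r_\lambda^2)/\Gamma\in[0,1]$. On $[0,1]$ we have $1+\xi\ge e^{\xi/2}$, by concavity of $\log(1+\xi)$ and $\log2\ge\frac12$. Hence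
\[
\big\|P^N|_{V_\lambda}\big\|_{op}^2\le e^{-\xi/2}\le e^{-j_\lambda/(2\Gamma n)} .
\]

\emph{Summation over $\lambda$.} Let $s=N\ell$ with $\ell=\lceil10\,\Gamma\,n\log n\rceil$, so that $s=s_0$. Let $\|\cdot\|_{HS}$ be the Hilbert--Schmidt norm and put
\[
E=\sum_{\lambda\ne(n),(1^n)}\big\|P^s|_{V_\lambda}\big\|_{HS}^2\le\sum_{\lambda\ne(n),(1^n)}(\dim\lambda)^2\,e^{-\ell j_\lambda/(2\Gamma n)},
\]
where we used $\|A\|_{HS}^2\le\mathrm{rank}(A)\,\|A\|_{op}^2$. All $\lambda$ in the sum have $j_\lambda\ge1$. If $\lambda_1=n-j$ and $\mu$ is the partition of $j$ obtained by deleting the first row, then $\dim\lambda\le\binom nj\dim\mu$, because a standard tableau is determined by the set of entries outside its first row and their relative order. Since $\sum_\mu(\dim\mu)^2=j!$,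
\[
\sum_{\lambda:\,\lambda_1=n-j}(\dim\lambda)^2\le\binom nj^2j!\le\frac{n^{2j}}{j!},
\]
and the same bound holds for the $\lambda$ with $\lambda_1'=n-j$. For $n\ge3$ we have $2\log n+3\le5\log n$, so $\ell\ge2\Gamma n(2\log n+3)$ and
\[
E\le2\sum_{j\ge1}\frac{n^{2j}}{j!}\,n^{-2j}e^{-3j}\le2\big(\exp(e^{-3})-1\big)<\tfrac14 .
\]

\emph{Conclusion.} Relabeling the cards commutes with the chain and acts transitively on orderings, so $\sum_yP^s(x,y)^2$ does not depend on $x$ and
\[
n!\sum_yP^s(x,y)^2=\|P^s\|_{HS}^2=1+\big\|P^s|_{V_{(1^n)}}\big\|_{HS}^2+E ,
\]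
the $1$ coming from the constants. We have $\mathrm{sgn}(a)=(-1)^{m-1}=(-1)^{n-k-1}$ and $\mathrm{sgn}(b)=(-1)^{n-1}$.

(a) If $k$ is odd, these signs are opposite, so $P\,\mathrm{sgn}=0$ and the middle term vanishes. By Cauchy--Schwarz the total variation distance to uniform is at most
\[
\tfrac12\Big(n!\sum_yP^s(x,y)^2-1\Big)^{1/2}=\tfrac12\sqrt E\le\tfrac14 .
\]

(b) If $k$ is even, the signs agree, $P\,\mathrm{sgn}=\pm\mathrm{sgn}$, and the middle term is $1$. The law at time $s$ lives on a coset with $n!/2$ elements, and its distance to the uniform law on the coset is at most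
\[
\tfrac12\Big(\tfrac{n!}2\sum_yP^s(x,y)^2-1\Big)^{1/2}=\tfrac12\sqrt{E/2}\le\tfrac14 .
\]
A further step carries the uniform law on a coset to the uniform law on a coset and does not increase total variation distance, so the bound persists at all later times.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:even}]
By Lemma~\ref{lem:route} and \eqref{eq:loss}, inequality \eqref{eq:hyp} holds with $\Gamma=56000\,n$. Then
\[
s_0\le7n\,(560000\,n^2\log n+1)\le4\cdot10^6\,n^3\log n ,
\]
and Proposition~\ref{prop:mixing} gives both theorems.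
\end{proof}

\section{Long jumps: proof of Theorem~\ref{thm:refined}}\label{sec:refined}

If $k=1$ or $k>n/10$, then $\frac1k+\frac{k^2}{n^2}\ge\frac1{100}$, and Theorem~\ref{thm:refined} follows from Theorem~\ref{thm:main}. From now on
\[
2\le k\le n/10,\qquad L=2k-1\ge k .
\]

The factor $n$ in Lemma~\ref{lem:route} is due to routing by steps of length $2$. To do better we look for cheap 3-cycles which move a point a distance of order $k$. They can be found by running the transport argument backward from $\{m-1,m,n\}$: two of the points come from a pair of adjacent cards arriving at $(m-1,m)$, and the third is a card which dropped below $m$ earlier and has just reached $n$. A card dropped to $m+1$ needs $k-1$ moves $b$ to reach $n$, which takes $2(k-1)$ steps on average. So the pair should trail by about $2k$, and the deviation from the average, which has to be corrected by forced steps, is only of order $\sqrt k$.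

\subsection{Jump triples}

For $2\le q\le m-L$ let $J_q=\{q-1,q,q+L\}$. We call $q-1,q$ the \emph{pair}, with \emph{front} $q$, and $q+L$ the \emph{third point}, and we use the same names for their images under the moves.

\begin{lemma}\label{lem:jump}
$\displaystyle\sum_{q=2}^{m-L}e_0(J_q)^2\le100\,k\,D$.
\end{lemma}

\begin{proof}
Let $i_0=m-q-L$. After $i_0$ free deterministic steps the third point is at $m$ and the pair at $(m-L-1,m-L)$. Force $b$ once. At time $i_0+1$ the third point is at $m+1=n-(k-1)$ and the front of the pair at $m-L+1=m-2(k-1)$. Denote by $S$ the set at this time.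

We say that the state is $(g',c')$ if the pair is at $(m-g'-1,m-g')$ and the third point at $n-c'$. So we start at $(2(k-1),k-1)$, and the target $\{m-1,m,n\}$ is the state $(0,0)$. While $g'>0$, both moves decrease $g'$ by $1$. If $1\le c'\le k-1$, the third point lies in $[m+1,n-1]$, so $b$ decreases $c'$ by $1$ and $a$ leaves it; if $c'=0$, then $a$ leaves it. Hence, while $g'>0$ and $c'>0$, each move $b$ decreases $c'$ by $1$ and leaves $g'-c'$, and each move $a$ decreases $g'-c'$ by $1$ and leaves $c'$. Both quantities start at $k-1\ge1$.

Make free steps while $0<c'<g'$. When $c'=0$ is reached, force $a$ for the remaining $g'$ steps; when $c'=g'$ is reached, force $b$ for the remaining $g'$ steps. In both cases the state $(0,0)$ is reached at time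
\[
i_e=i_0+1+2(k-1)=m-q ,
\]
where Lemma~\ref{lem:ground}(a) bounds the energy by $2\delta_{i_e}$. (For $k=2$, for instance, we start at $(2,1)$. A free $b$ leads to $(1,0)$, and we force $a$; a free $a$ leads to $(1,1)$, and we force $b$.)

Let $\tau$ be the number of free steps made from time $i_0+1$ and $R$ the number of forced steps after them. The free steps end when the number $\#b$ or the number $\#a$ of moves made in them equals $k-1$, so $\tau\le2(k-1)$ and $R=2(k-1)-\tau=|\#b-\#a|$. The difference $\#b-\#a$ is a simple random walk, so $\mathbb ER^2=\mathbb E\tau\le2(k-1)$ by optional stopping. By Lemma~\ref{lem:rules} and Cauchy--Schwarz,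
\[
e_{i_0+1}(S)^2\le\mathbb E\Big[\Big(2\sum_{u=i_e-R}^{i_e+2}d_u\Big)^2\Big]\le4\,\mathbb E\Big[(R+3)\sum_{u=i_e-R}^{i_e+2}d_u^2\Big].
\]
Now sum over $q$. The law of $R$ does not depend on $q$, and the times $i_e=m-q$ are distinct. So for each fixed value of $R$ every $u$ lies in at most $R+3$ of the windows. Hence the sum is at most
\[
4\,\mathbb E(R+3)^2D\le4(2\,\mathbb ER^2+18)D\le\big(16(k-1)+72\big)D .
\]
Finally $e_0(J_q)^2\le8d_{i_0}^2+2e_{i_0+1}(S)^2$ with distinct $i_0$. The total is at most $\big(8+32(k-1)+144\big)D=(32k+120)D\le100\,kD$, as $k\ge2$.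
\end{proof}

\subsection{Routing with jumps}

Let $c$ be a 3-cycle on $x<y<z$, and let $\kappa\in\{k,k+1\}$ be even. As in Lemma~\ref{lem:route} we conjugate by suitably oriented 3-cycles, now on sets $T_j$ (\emph{local letters}) and $J_q$ (\emph{jump letters}), and let $x,y,z$ denote the current marked points. The plan is to bring $z$ and $x$ to within distance $O(k)$ of $y$ by jumps and to finish by local letters. Jumps are available only within $\{1,\dots,m\}$; so if $z$ lies below $m$ and $y$ is not close to it, $z$ is first brought up by local letters.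

\emph{Moving $z$.}
\begin{itemize}
\item[(z1)] If $z>m$ and $z-\kappa\ge y+1$, make $\kappa/2$ moves $z\to z-2$ via $T_{z-2}$. Afterward $z\le n-\kappa\le m$.
\item[(z2)] If now $z\le m$: while $z-L-1\ge y+1$, move $z\to z-L$ via $J_{z-L}$. This is admissible since $2\le z-L\le m-L$.
\item[(z3)] While $z\ge y+3$, move $z\to z-2$ via $T_{z-2}$.
\end{itemize}
At the start of (z3) we have $z\le y+2k$: if $z\le m$, then $z\le y+L+1=y+2k$ by (z2); otherwise (z1) was not applicable, and $z\le y+\kappa\le y+k+1$. So (z3) has at most $k$ moves, with indices $j$ satisfying $|j-y|\le2k$. All letters used have points at least $y+1$.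

\emph{Moving $x$.}
\begin{itemize}
\item[(x1)] If $x=1$ and $y\ge4$, move $x\to3$ via $T_1$. (There is no $J_1$.)
\item[(x2)] While $x\ge2$ and $x+L\le\min(y-1,m)$, move $x\to x+L$ via $J_x$. This is admissible since $2\le x\le m-L$.
\item[(x3)] While $x\le y-3$, move $x\to x+2$ via $T_x$.
\end{itemize}
If (x3) makes any move, then $x\ge2$ at its start, since otherwise (x1) would have applied. So $x+L\ge y$ or $x+L\ge m+1$; as $y\le n-1$, in both cases $y-x\le L+k\le3k$. Hence (x3) has at most $3k/2$ moves, with $|j-y|\le3k$. All letters used have points at most $y-1$.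

\emph{Finish.} Now $x\in\{y-1,y-2\}$ and $z\in\{y+1,y+2\}$, and we use $T_{y-2}$ and $T_y$ as in Lemma~\ref{lem:route}, arriving at $T_{y-1}$.

Thus $c=gtg^{-1}$ with $t$ a 3-cycle on $T_{y-1}$. Each jump shortens $z-y$ or $y-x$ by $L$, so $g$ has at most $n/L\le n/k$ jump letters. It has at most $\frac{k+1}2+k+1+\frac{3k}2+2\le5k$ local letters. Therefore the word for $c$ has at most $2n/k$ jump letters and at most $10k+1\le11k$ local letters.

\subsection{Congestion}

Now let $\{x,y,z\}$ be a uniform 3-subset. A given position belongs to it with probability $3/n$; in particular it is the smallest (or the largest) of the three points with probability at most $3/n$.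

\emph{Jump letters.} In each of the stages (z2) and (x2) a given $J_q$ is used at most once. In (z2) it can be used only if the original $z$ satisfies $z\le m$ and $z\equiv q\pmod L$, or $z>m$ and $z-\kappa\equiv q\pmod L$. These are at most $(\frac mL+1)+(\frac kL+1)=\frac nL+2$ values of $z$. In (x2) it can be used only if the original $x$ satisfies $x\equiv q\pmod L$ or $x=1$, again at most $\frac nL+2$ values. So the expected number of uses of $J_q$ in $g$ is at most $\frac6n(\frac nk+2)\le\frac{18}k$, and in the word for $c$ at most $\frac{36}k$.

\emph{Local letters.} A given $T_j$ is used at most once in each of (z1), (z3), (x1), (x3) and the finish, so at most $11$ times in the word, including the central $t$. It is used only if one of the original points $x,y,z$ lies in $[j-3k,j+3k]$: the letters of (z1) have index within $\kappa\le3k$ of the original $z$, that of (x1) equals the original $x$, and all others have index within $3k$ of $y$. This has probability at most $3(6k+1)/n\le20k/n$. So the expected number of uses is at most $220k/n$.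

\subsection{Conclusion}

Write $e_0(c)\le A+B$, where $A$ and $B$ are the sums of the energies of the jump letters and of the local letters in the word for $c$. By Cauchy--Schwarz, $A^2$ is at most the number of jump letters times the sum of their squared energies, and similarly for $B^2$. Using $(A+B)^2\le2A^2+2B^2$, the congestion bounds, Lemma~\ref{lem:jump} and Lemma~\ref{lem:energy}, we get
\[
\mathbb E_c\,e_0(c)^2\le2\cdot\frac{2n}k\cdot\frac{36}k\cdot100\,kD+2\cdot11k\cdot\frac{220k}n\cdot7000\,D\le4\cdot10^7\Big(\frac nk+\frac{k^2}n\Big)D .
\]
The first term shows the gain: there are of order $n/k$ jumps, each $J_q$ is used with probability of order $1/k$, and the total jump energy is of order $kD$. By \eqref{eq:Q} and \eqref{eq:loss}, inequality \eqref{eq:hyp} holds with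
\[
\Gamma=8\cdot10^7\Big(\frac nk+\frac{k^2}n\Big)\ge1 .
\]
Let $k$ be odd. Proposition~\ref{prop:mixing}(a) then gives, with an absolute constant $C$,
\[
\tau_{\rm mix}\le C\,n^2\log n\,\Big(\frac nk+\frac{k^2}n\Big)=C\,n^3\log n\,\Big(\frac1k+\frac{k^2}{n^2}\Big).
\]
Together with Theorem~\ref{thm:main} this proves Theorem~\ref{thm:refined}. \hfill$\square$

\begin{thebibliography}{1}
\bibitem{MCS} \emph{The Mathematics of Card Shuffling}, \texttt{http://www.math.chalmers.se/\%7Ejonasson/convrates.pdf}.
\end{thebibliography}
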